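\title{Maximal subgroups of the multiplicative group of a division algebra}

\begin{abstract}
Let $D$ be a noncommutative division algebra of finite dimension $n^2$ over its center $F$. We prove that the multiplicative group $D^*$ has a maximal subgroup. The proof finds a rank-one valuation of $F$ whose completion $K$ splits $D$. Then $D^*$ is dense in $\operatorname{GL}_n(K)$, and open maximal subgroups of $\operatorname{GL}_n(K)$ pull back to maximal subgroups of $D^*$. For a central simple algebra $A\neq F$ over a field $F$ that is not algebraic over a finite field, the same method gives infinitely many conjugacy classes of non-normal maximal subgroups in every subgroup of $A^*$ that contains a noncentral subnormal subgroup of $A^*$. It follows that, over any field, $A^*$ has no maximal subgroup if and only if $A=F$ and $F^*$ is divisible.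
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{maximal subgroup} of a group $G$ is a proper subgroup $M$ such that no subgroup $H$ satisfies $M\subsetneq H\subsetneq G$. An infinite group need not have one: Zorn's lemma does not apply, because the union of a chain of proper subgroups can be the whole group. Let $F$ be a field and let $D$ be an $F$-central division algebra of index $n>1$, that is, a noncommutative division ring with center $F$ and $\dim_FD=n^2<\infty$. We answer the following question from \cite{problem}: \emph{does the multiplicative group $D^*$ always have a maximal subgroup?}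

Three simple cases show what is at stake.

\begin{example}[Fields]\label{ex:abelian}
If $M$ is a maximal subgroup of an abelian group $B$, then $B/M$ has no proper nontrivial subgroup, so it has prime order $p$, and $B^p\subseteq M\neq B$. Conversely, if $B^p\neq B$, then $B/B^p$ is a nonzero $\mathbb F_p$-vector space, and the preimage of a hyperplane has index $p$ in $B$. So $B$ has no maximal subgroup if and only if $B=B^p$ for all primes $p$, that is, if and only if $B$ is divisible. For instance, $\mathbb C^*$ has no maximal subgroup.
\end{example}

\begin{example}[Matrices]\label{ex:matrices}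
Let $L$ be any field, $n\ge2$, and let $B$ be the stabilizer in $\operatorname{GL}_n(L)$ of the line $\ell=Le_1$. Two vectors spanning distinct lines extend to a basis, so $B$ is transitive on the lines other than $\ell$. A subgroup $H\supsetneq B$ moves $\ell$, hence is transitive on all lines, and it contains the stabilizer of $\ell$; so $H=\operatorname{GL}_n(L)$, and $B$ is maximal. It is not normal: otherwise it would equal the stabilizer of every line, whereas it moves $Le_2$ to $L(e_1+e_2)$.
\end{example}

\begin{example}[Real quaternions]\label{ex:H}
Every element of $\mathbb H^*$ lies in a subfield isomorphic to $\mathbb C$, so it is a $k$-th power for every $k\ge1$. Hence $\mathbb H^*$ has no nontrivial finite quotient and no proper subgroup of finite index. A normal maximal subgroup has prime index, so there is none. Yet $N=\mathbb C^*\cup\mathbb C^*j$ is maximal. Indeed, $\mathbb H^*$ acts by conjugation on the sphere $S^2$ of pure unit quaternions, preserving angles; $\mathbb C^*$ is the stabilizer of $i$ and contains all rotations about the axis through $i$; and $N$ is the stabilizer of $\{\pm i\}$. If $H\supsetneq N$, the orbit $X=H\cdot i$ contains a point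 at some angle $\theta\in(0,\pi)$ from $i$, hence, with each of its points, all points at angle $\theta$ from it. Two points at angle at most $\min(\theta,\pi-\theta)$ are both at angle $\theta$ from a third point, by the intermediate value theorem. So $X=S^2$ and $H=\mathbb H^*$.
\end{example}

Normal maximal subgroups can be sought in an abelian quotient. Let $D'$ be the commutator subgroup of $D^*$, let $\operatorname{Nr}(D^*)\subseteq F^*$ be the image of the reduced norm, and put
\[
G_1(D)=D^*/\operatorname{Nr}(D^*)D'.
\]
This is an abelian group of exponent dividing $n$. If it is nontrivial, it is not divisible, and Example~\ref{ex:abelian} gives normal maximal subgroups of $D^*$. But $G_1(D)$ can be trivial; this happens for $D=\mathbb H$, which has no normal maximal subgroup.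

The examples suggest the answer yes, and a reason: noncommutativity should produce a geometry on which $D^*$ acts primitively. The difficulty is to find that geometry. A division algebra has no proper one-sided ideals to play the role of the lines in Example~\ref{ex:matrices}, and an arbitrary field $F$ has no given topology to replace the connected sphere of Example~\ref{ex:H}. We supply a topology by a valuation of $F$.

\begin{theorem}\label{thm:A}
Let $D$ be a noncommutative finite-dimensional division algebra with center $F$. Then $D^*$ has a maximal subgroup.
\end{theorem}

No hypothesis on $F$, $n$ or $G_1(D)$ is needed. The method gives more. Let $A$ be a central simple $F$-algebra. A subgroup $S$ of $A^*$ is \emph{subnormal} if there is a finite chain $S=S_r\lhd S_{r-1}\lhd\dots\lhd S_0=A^*$, and \emph{noncentral} if $S\not\subseteq F^*$.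

\begin{theorem}\label{thm:B}
Let $A$ be a central simple $F$-algebra of degree $n\ge2$, where $F$ is not algebraic over a finite field. Let $G\le A^*$ be a subgroup that contains a noncentral subnormal subgroup of $A^*$. Then $G$ has infinitely many conjugacy classes of maximal subgroups $M$ such that
\begin{enumerate}
\item[(a)] $M\supseteq G\cap F^*$;
\item[(b)] $M$ is not normal in $G$;
\item[(c)] $M$ contains no noncentral subnormal subgroup of $A^*$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:B} applies to every $D$ as in Theorem~\ref{thm:A} (Corollary~\ref{cor:algebraic}), and to $G=A^*$, to the commutator subgroup $(A^*)'$ and to the group of elements of reduced norm one (Remark~\ref{rem:examples}). For $G=A^*$, properties (a) and (c) say that the intersection of the conjugates of $M$ is exactly $F^*$: the group $A^*/F^*$ acts faithfully and primitively on $A^*/M$.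

\begin{corollary}\label{cor:C}
Let $A$ be a central simple algebra over any field $F$. Then $A^*$ has no maximal subgroup if and only if $A=F$ and $F^*$ is divisible. If $A\neq F$, then $A^*$ has a non-normal maximal subgroup.
\end{corollary}

After recalling the standard facts in Section~\ref{sec:background}, we work out the method for the quaternions in Section~\ref{sec:example}. Section~\ref{sec:splitting} constructs the valuations, Section~\ref{sec:thmA} gives a short direct proof of Theorem~\ref{thm:A} with explicit subgroups, and Section~\ref{sec:thmB} proves Theorem~\ref{thm:B} and Corollary~\ref{cor:C}.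

\section{Background}\label{sec:background}

\subsection*{Central simple algebras}
A finite-dimensional $F$-algebra $A$ is \emph{central simple} if its center is $F$ and its only two-sided ideals are $0$ and $A\neq0$. By Wedderburn's structure theorem $A\cong M_r(E)$ with $E$ an $F$-central division algebra. The dimension of $A$ is a square $n^2$, and $n$ is the \emph{degree} of $A$. The map $A\otimes_FA^{\mathrm{op}}\to\operatorname{End}_F(A)$, $a\otimes b\mapsto(x\mapsto axb)$, is an isomorphism. For every field $L\supseteq F$ the algebra $A_L=A\otimes_FL$ is central simple over $L$, and $L$ \emph{splits} $A$ if $A_L\cong M_n(L)$. In that case the determinant of the image of $a\in A$ lies in $F$ and does not depend on the choices; it is the \emph{reduced norm} $\operatorname{Nr}(a)$. By Wedderburn's little theorem every finite division ring is commutative.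

\subsection*{Valuations}
A valuation of a field $F$ is a surjection $w\colon F\to\Gamma\cup\{\infty\}$, where $\Gamma$ is an ordered abelian group (the \emph{value group}), such that $w(a)=\infty$ only for $a=0$, $w(ab)=w(a)+w(b)$ and $w(a+b)\ge\min(w(a),w(b))$. Its valuation ring $O=\{w\ge0\}$ is local with maximal ideal $\mathfrak p=\{w>0\}$, unit group $O^*=\{w=0\}$ and residue field $\kappa=O/\mathfrak p$. Two valuations are \emph{equivalent} if they have the same valuation ring. A valuation has \emph{rank one} if $\Gamma$ is a nonzero subgroup of $\mathbb R$. Then $e^{-w}$ is an absolute value, $w$ extends to the completion $K$ with the same value group, and the sets $cO$ with $c\neq0$ are open and form a basis of neighborhoods of $0$. We use three textbook facts.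
\begin{itemize}
\item \emph{Chevalley's theorem.} A valuation of a field extends to every extension field.
\item \emph{Hensel's lemma.} Let $K$ be complete for a rank-one valuation, $f\in O[X]$ monic, and $\bar f=g_0h_0$ with $g_0,h_0\in\kappa[X]$ monic and coprime. Then $f=gh$ with $g,h\in O[X]$ monic, $\bar g=g_0$, $\bar h=h_0$.
\item \emph{Weak approximation.} If $w_1,\dots,w_k$ are pairwise inequivalent rank-one valuations of $F$ with completions $K_1,\dots,K_k$, then $F$ is dense in $K_1\times\dots\times K_k$.
\end{itemize}

Our valuations will have value group inside $\mathbb Q$. The next lemma produces them, and the one after it records what is gained.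

\begin{lemma}\label{lem:extend}
Let $F_0\subseteq F$ be fields and $v_0$ a valuation of $F_0$ with value group $\mathbb Z$. Then $v_0$ extends to a valuation $w$ of $F$ with $\mathbb Z\subseteq\Gamma\subseteq\mathbb Q$.
\end{lemma}

\begin{proof}
Let $T$ be a transcendence basis of $F/F_0$. For a polynomial in $F_0[T]$ let $v_1$ be the minimum of the values of its coefficients. This function is additive on products: after scaling, both factors have $v_1=0$, so their reductions are nonzero polynomials over the residue field, and so is the product of the reductions. Hence $v_1$ extends to a valuation of $F_0(T)$ with value group $\mathbb Z$. Extend it to a valuation $w$ of $F$ by Chevalley's theorem. Each $a\in F^*$ satisfies a nontrivial equation $\sum c_ia^i=0$ over $F_0(T)$. The minimal value among the terms is attained twice, say by $i\neq j$, so $(i-j)w(a)=w(c_j)-w(c_i)\in\mathbb Z$. Thus $\Gamma/\mathbb Z$ is torsion, and the ordered group $\Gamma$ embeds in $\mathbb Q$ by sending $\gamma$ to $m/k$ when $k\gamma=m$.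
\end{proof}

\begin{lemma}\label{lem:cyclic}
Let $0\neq\Gamma\le\mathbb Q$ and $n\ge1$. Then $\Gamma/n\Gamma$ is finite cyclic, and $\Gamma=\mathbb Z\gamma+n\Gamma$ for some $\gamma>0$ in $\Gamma$.
\end{lemma}

\begin{proof}
Finitely generated subgroups of $\mathbb Q$ are cyclic, so any two elements of $\Gamma/n\Gamma$ generate a cyclic group, of order at most $n$. Let $\bar\gamma$ have maximal order. For every $\bar\beta$ the cyclic group $\langle\bar\gamma,\bar\beta\rangle$ has order at most that of $\bar\gamma$, so $\bar\beta\in\langle\bar\gamma\rangle$. Adding a large element of $n\Gamma$ to a representative of $\bar\gamma$ makes it positive.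
\end{proof}

\subsection*{Matrix groups}
Let $K$ be a field and $n\ge2$. For $i\neq j$ and $y\in K$ put $E_{ij}(y)=1+ye_{ij}$, where $e_{ij}$ is the matrix unit. These matrices generate $\operatorname{SL}_n(K)$, and for $q=\operatorname{diag}(q_1,\dots,q_n)$
\begin{equation}\label{eq:conj}
q\,E_{ij}(y)\,q^{-1}=E_{ij}(q_iq_j^{-1}y).
\end{equation}
Let $K$ be infinite. Then $\operatorname{SL}_n(K)$ is perfect: with $a^2\neq1$, $q_i=a$, $q_j=a^{-1}$ and all other entries $1$, formula \eqref{eq:conj} gives $[q,E_{ij}(y)]=E_{ij}((a^2-1)y)$. Moreover, every subgroup of $\operatorname{GL}_n(K)$ that is normalized by $\operatorname{SL}_n(K)$ and is not contained in the group $K^*$ of scalar matrices contains $\operatorname{SL}_n(K)$ \cite[Theorem 4.9]{Artin}.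

Let now $K$ carry a rank-one valuation $w$. A finite-dimensional $K$-vector space gets the product topology from a basis; linear maps are continuous, so the basis does not matter. The set $\operatorname{GL}_n(K)$ is open in $M_n(K)$ and is a topological group, and $\operatorname{GL}_n(O)=M_n(O)\cap\det^{-1}(O^*)$ is an open subgroup. Write $\mu(g)$ for the minimal value of an entry of $g$, and put
\[
U=K^*\operatorname{GL}_n(O).
\]
For $g\in\operatorname{GL}_n(K)$,
\begin{equation}\label{eq:U}
g\in U\iff w(\det g)=n\mu(g).
\end{equation}
Indeed, both conditions are invariant under scaling $g$, so we may assume $\mu(g)=0$; then both say that $g\in\operatorname{GL}_n(O)$, since every element of $\operatorname{GL}_n(O)$ has $\mu=0$.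

The engine of all maximality proofs below is that a diagonal matrix with entries of different values expands small elementary matrices to arbitrary ones. This is where $\Gamma\subseteq\mathbb R$, the archimedean property, is used.

\begin{lemma}[Expansion]\label{lem:expand}
Let $K$ have a rank-one valuation $w$. Let $H\le\operatorname{GL}_n(K)$ be normalized by $q=\operatorname{diag}(q_1,\dots,q_n)$, and let $i\neq j$ satisfy $w(q_i)\neq w(q_j)$. If $H\supseteq E_{ij}(cO)$ for some $c\in K^*$, then $H\supseteq E_{ij}(K)$.
\end{lemma}

\begin{proof}
By \eqref{eq:conj}, $H\supseteq E_{ij}\big((q_i/q_j)^rcO\big)$ for all $r\in\mathbb Z$. Given $z\in K^*$, choose $r$ with $r\,w(q_i/q_j)+w(c)\le w(z)$; then $z\in(q_i/q_j)^rcO$.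
\end{proof}

\section{The quaternions at the prime 5}\label{sec:example}

The whole method is visible for $D=\mathbb H$. By Lemma~\ref{lem:extend} the $5$-adic valuation of $\mathbb Q$ extends to a valuation $w$ of $\mathbb R$ with $\mathbb Z\subseteq\Gamma\subseteq\mathbb Q$. Positive reals have roots of all orders, so $\Gamma$ is divisible and $\Gamma=\mathbb Q$. Let $K$ be the completion of $(\mathbb R,w)$. The topology used from now on is that of $w$, not the usual one.

\emph{Splitting.} Modulo $\mathfrak p\ni5$ we have $X^2+1\equiv(X-2)(X+2)$, so Hensel's lemma gives $\iota\in O$ with $\iota^2=-1$ and $\iota\equiv2$. Sending $i\mapsto\operatorname{diag}(\iota,-\iota)$ and $j\mapsto\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ embeds $\mathbb H$ in $M_2(K)$: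
\[
q=a+bi+cj+dk\ \longmapsto\ \begin{pmatrix}a+b\iota&c+d\iota\\-c+d\iota&a-b\iota\end{pmatrix},\qquad \det=a^2+b^2+c^2+d^2 .
\]
The linear substitutions $(a,b)\mapsto(a+b\iota,a-b\iota)$ and $(c,d)\mapsto(c+d\iota,-c+d\iota)$ have determinants $\mp2\iota\in O^*$. So the images of $1,i,j,k$ form a $K$-basis of $M_2(K)$, and $\mu(q)=\min\{w(a),w(b),w(c),w(d)\}$. As $\mathbb R$ is dense in $K$, the group $\mathbb H^*$ is dense in $\operatorname{GL}_2(K)$.

\emph{The wrong subgroup.} The stabilizer $B$ of the line $Ke_1$ is maximal in $\operatorname{GL}_2(K)$ by Example~\ref{ex:matrices}. A quaternion lies in $B$ when $-c+d\iota=0$, which forces $c=d=0$ because $\iota\notin\mathbb R$. So $B\cap\mathbb H^*=\mathbb C^*$, which is not maximal. Density gives no control over a subgroup with empty interior.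

\emph{The right subgroup.} The group $U=K^*\operatorname{GL}_2(O)$ is open. By \eqref{eq:U},
\[
M=U\cap\mathbb H^*=\big\{q\neq0:\ w(a^2+b^2+c^2+d^2)=2\min\{w(a),w(b),w(c),w(d)\}\big\}.
\]
The quaternion $q_0=1+2i$ has norm $5$, so $q_0\notin M$. We show by hand that $\langle M,q_0\rangle=\mathbb H^*$.

First work in $\operatorname{GL}_2(K)$. The image of $q_0$ is $\operatorname{diag}(\alpha,\beta)$ with $\beta=1-2\iota\equiv-3$ a unit and $\alpha\beta=5$, so $w(\alpha)=1$. Then $q_0^{-r}E_{12}(y)q_0^{\,r}=E_{12}((\beta/\alpha)^ry)$, and the elements $(\beta/\alpha)^ry$ with $y\in O$, $r\ge0$ fill $K$. Conjugation by $j\in U$ exchanges $E_{12}(K)$ and $E_{21}(K)$, so $\langle U,q_0\rangle\supseteq\operatorname{SL}_2(K)$. Since $\Gamma=2\Gamma$, every determinant has the form $c^2u$ with $u\in O^*$, so every matrix lies in $c\operatorname{diag}(u,1)\operatorname{SL}_2(K)$. Hence $\langle U,q_0\rangle=\operatorname{GL}_2(K)$.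

Now descend. Let $q\in\mathbb H^*$ and write $q=u_0q_0^{\pm1}u_1\cdots q_0^{\pm1}u_s$ with $u_\lambda\in U$. Since $U$ is open, $M$ is dense in $U$. Replace each $u_\lambda$ by a nearby $m_\lambda\in M$, so close that the resulting product $q'\in\langle M,q_0\rangle$ satisfies $q'^{-1}q\in U$. Then $q'^{-1}q\in U\cap\mathbb H^*=M$, and $q\in\langle M,q_0\rangle$.

Row and column operations over $O$ turn any element outside $U$ into a diagonal matrix that can play the role of $q_0$ (Proposition~\ref{prop:U}), so $M$ is a maximal subgroup of $\mathbb H^*$.

For the rational quaternions $D=\mathbb Q+\mathbb Qi+\mathbb Qj+\mathbb Qk$ and the $5$-adic valuation, everything goes through except the determinant step, because $\Gamma=\mathbb Z\neq2\Gamma$. Now $U\cap D^*$ lies in the subgroup of index two where $w(\operatorname{Nr}q)$ is even, and properly so, as $(1+2i)^2=-3+4i$ shows. That subgroup of index two is maximal, but normal.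

In general, three things must be supplied: a valuation whose completion splits $D$, the descent from $\operatorname{GL}_n(K)$ to a dense subgroup, and an open maximal subgroup of $\operatorname{GL}_n(K)$.

\section{A rank-one completion that splits the algebra}\label{sec:splitting}

The field $F$ is arbitrary, but $A$ is described by finitely many structure constants. They generate a finitely generated ring, whose residue fields at maximal ideals are finite, and over a finite field every central simple algebra is split. Hensel's lemma will lift the splitting from the residue field to the completion. First we must make sure that the reduction of $A$ is still central simple. This can fail at some primes: the ring $\mathbb Z+\mathbb Zi+\mathbb Zj+\mathbb Zk$ becomes commutative modulo $2$. Inverting one determinant removes all bad primes.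

Let $A$ be central simple of degree $n$ over $F$, with basis $e_1=1,e_2,\dots,e_{n^2}$. Let $R_0\subseteq F$ be a subring that contains the structure constants, so that $\mathcal A_0=\bigoplus R_0e_i$ is a ring. Let $\delta\in R_0$ be the determinant of the $R_0$-linear map
\[
\mathcal A_0\otimes_{R_0}\mathcal A_0^{\mathrm{op}}\to\operatorname{End}_{R_0}(\mathcal A_0),\qquad a\otimes b\mapsto(x\mapsto axb),
\]
in the bases $e_i\otimes e_j$ and the matrix units. The map becomes an isomorphism over $F$, so $\delta\neq0$. Put $R=R_0[1/\delta]\subseteq F$ and $\mathcal A=\bigoplus Re_i$.

\begin{lemma}\label{lem:order}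
For every ring homomorphism from $R$ to a field $L$, the algebra $\mathcal A_L=\mathcal A\otimes_RL$ is central simple of degree $n$ over $L$. If $L$ is finite, then $\mathcal A_L\cong M_n(L)$.
\end{lemma}

\begin{proof}
The image of $\delta$ in $L$ is nonzero, so the maps $x\mapsto axb$ span $\operatorname{End}_L(\mathcal A_L)$. A two-sided ideal is stable under them, hence under all linear maps, so it is $0$ or $\mathcal A_L$. Multiplication by a central element $z$ commutes with them, hence with all linear maps, so it is a scalar $\lambda$, and $z=z\cdot1=\lambda$. If $L$ is finite, then $\mathcal A_L\cong M_r(E)$ with $E$ a finite division ring with center $L$; so $E=L$ and $r=n$.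
\end{proof}

\begin{corollary}\label{cor:algebraic}
If $F$ is algebraic over a finite field, every central simple $F$-algebra of degree $n$ is isomorphic to $M_n(F)$. In particular, the center of a noncommutative finite-dimensional division algebra is not algebraic over a finite field.
\end{corollary}

\begin{proof}
Let $R_0$ be the finite field generated by the structure constants. Then $R=R_0$, $\mathcal A\cong M_n(R)$ by Lemma~\ref{lem:order}, and $A=\mathcal A\otimes_RF\cong M_n(F)$. For $n\ge2$ this ring has zero divisors.
\end{proof}

Call $w$ a \emph{splitting valuation} for $A$ if $w$ is a nontrivial valuation of $F$ with $\Gamma\subseteq\mathbb Q$ and the completion of $(F,w)$ splits $A$.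

\begin{proposition}\label{prop:split}
Let $A$ be a central simple $F$-algebra of degree $n\ge2$, where $F$ is not algebraic over a finite field. Then there are infinitely many pairwise inequivalent splitting valuations for $A$.
\end{proposition}

The hypothesis on $F$ cannot be dropped: if $F$ is algebraic over a finite field, every element of $F^*$ is a root of unity, and every valuation of $F$ is trivial.

\begin{proof}
\emph{Step 1: infinitely many maximal ideals.} Let $R_0$ be generated by the structure constants and, if $\operatorname{char}F>0$, by one element of $F$ that is transcendental over the prime field. Then $R$ is an infinite domain that is finitely generated as a ring. By the Nullstellensatz over $\mathbb Z$, such a ring has finite residue fields $R/\mathfrak m$ at all maximal ideals, and it is a Jacobson ring: every prime ideal, in particular $0$, is an intersection of maximal ideals. Since $R$ is infinite, $0$ is not maximal. If there were only finitely many maximal ideals, their product would be nonzero, as $R$ is a domain, and would lie in their intersection $0$. So there are infinitely many.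

\emph{Step 2: a valuation for each maximal ideal.} Fix $\mathfrak m$. The ring $R_{\mathfrak m}$ is a Noetherian local domain that is not a field. Such a ring is dominated by a discrete valuation ring of its fraction field $F_0$ \cite[7.1.7]{EGA}, \cite[Tag 00PH]{Stacks}; that is, there is a valuation $v_0$ of $F_0$ with value group $\mathbb Z$ that is $\ge0$ on $R_{\mathfrak m}$ and $>0$ exactly on $\mathfrak mR_{\mathfrak m}$. Extend it to a valuation $w$ of $F$ with $\mathbb Z\subseteq\Gamma\subseteq\mathbb Q$ by Lemma~\ref{lem:extend}. Then $w\ge0$ on $R$ and $\mathfrak m=\{a\in R:w(a)>0\}$. The right side depends only on the valuation ring of $w$, so different $\mathfrak m$ give inequivalent valuations.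

\emph{Step 3: the completion splits $A$.} Let $K$ be the completion of $(F,w)$, with $O,\mathfrak p,\kappa$ as in Section~\ref{sec:background}. The ring $\mathcal A_O=\bigoplus Oe_i$ spans $A_K$. The map $R\to\kappa$ factors through the finite field $k=R/\mathfrak m$, so by Lemma~\ref{lem:order}
\[
\mathcal A_O/\mathfrak p\mathcal A_O=\mathcal A_k\otimes_k\kappa\cong M_n(\kappa).
\]
What distinguishes $M_n(K)$ among central simple algebras of degree $n$ is a right ideal of dimension $n$. Indeed, if $A_K\cong M_r(E)$ with $\dim_KE=s^2$ and $n=rs$, every right ideal is a direct sum of copies of the simple module $E^r$, of dimension $rs^2=ns$; so a right ideal of dimension $n$ forces $s=1$. We lift the right ideal $e_{11}M_n(\kappa)$.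

Let $a\in\mathcal A_O$ lift $e_{11}$, and let $f\in O[X]$ be the characteristic polynomial of left multiplication $\lambda_a$ on $A_K$, computed in the basis $(e_i)$. Its reduction is the characteristic polynomial of left multiplication by $e_{11}$ on $M_n(\kappa)$, a projection of rank $n$; so $\bar f=X^{n^2-n}(X-1)^n$. By Hensel's lemma $f=gh$ with $g,h\in O[X]$ monic, $\bar g=X^{n^2-n}$ and $\bar h=(X-1)^n$. The resultant of $g$ and $h$ reduces to the resultant of the coprime polynomials $\bar g$ and $\bar h$, which is nonzero; so $g$ and $h$ are coprime in $K[X]$. By the Cayley--Hamilton theorem $A_K=\ker g(\lambda_a)\oplus\ker h(\lambda_a)$. The characteristic polynomials of $\lambda_a$ on the two summands have product $gh$, and their irreducible factors divide $g$ and $h$ respectively, so they are $g$ and $h$. Hence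
\[
\ker h(\lambda_a)=\{x\in A_K:h(a)x=0\}
\]
is a right ideal of dimension $\deg h=n$, and $A_K\cong M_n(K)$.
\end{proof}

For each splitting valuation we fix an isomorphism $A_K\cong M_n(K)$ and view $A\subseteq M_n(K)$. Comparing coordinates in the basis $(e_i)$ gives $A\cap K=F$, where $K$ denotes the scalar matrices.

\begin{lemma}\label{lem:dense}
Let $w_1,\dots,w_k$ be pairwise inequivalent splitting valuations for $A$, with completions $K_1,\dots,K_k$. Then $A^*$, embedded diagonally, is dense in $\operatorname{GL}_n(K_1)\times\dots\times\operatorname{GL}_n(K_k)$.
\end{lemma}

\begin{proof}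
By weak approximation in each coordinate, $A=\bigoplus Fe_i$ is dense in $\prod_jM_n(K_j)$. So $A\cap\prod_j\operatorname{GL}_n(K_j)$ is dense in the open set $\prod_j\operatorname{GL}_n(K_j)$. This intersection is $A^*$: an element of $A$ that is invertible in $M_n(K_1)$ is not a zero divisor in $A$, hence is invertible because $\dim_FA<\infty$.
\end{proof}

In particular, the center of $A^*$ commutes with $\operatorname{GL}_n(K_1)$, so it is $A^*\cap K_1^*=F^*$, which justifies the word ``noncentral''.

\section{Open subgroups and the proof of Theorem~\ref{thm:A}}\label{sec:thmA}

The descent of Section~\ref{sec:example} is a general fact: above an open subgroup, a topological group and a dense subgroup have the same subgroups.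

\begin{lemma}\label{lem:descent}
Let $\hat G$ be a topological group, $G$ a dense subgroup and $N$ an open subgroup of $\hat G$. Then $H\mapsto H\cap G$ is a bijection from the subgroups of $\hat G$ containing $N$ to the subgroups of $G$ containing $N\cap G$, and its inverse is $L\mapsto\bar L$. In particular, $\overline{N\cap G}=N$, and if $N$ is maximal in $\hat G$, then $N\cap G$ is maximal in $G$.
\end{lemma}

\begin{proof}
A subgroup $H\supseteq N$ is a union of cosets of $N$, and so is its complement; thus $H$ is open and closed. Being open, it has $H\cap G$ as a dense subset, so $\overline{H\cap G}=H$. Conversely, let $N\cap G\le L\le G$. Then $\bar L$ is a subgroup containing $\overline{N\cap G}=N$. If $g\in\bar L\cap G$, the open neighborhood $gN$ of $g$ meets $L$, say $l=gu$ with $l\in L$, $u\in N$. Then $u=g^{-1}l\in N\cap G\subseteq L$, so $g=lu^{-1}\in L$. Hence $\bar L\cap G=L$. Both maps preserve inclusions, which gives the last assertion.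
\end{proof}

It remains to find the subgroups above the open subgroup $U=K^*\operatorname{GL}_n(O)$. The only obstruction to its maximality is the determinant, measured by the homomorphism
\[
\nu\colon\operatorname{GL}_n(K)\to\Gamma/n\Gamma,\qquad g\mapsto w(\det g)+n\Gamma ,
\]
which is onto, as the matrices $\operatorname{diag}(a,1,\dots,1)$ show.

\begin{proposition}\label{prop:U}
Let $K$ have a rank-one valuation and let $n\ge2$. Then $U\subsetneq\ker\nu$, and every subgroup $H$ with $U\subsetneq H\le\operatorname{GL}_n(K)$ contains $\ker\nu$. In particular, if $\Gamma=n\Gamma$, then $U$ is a maximal subgroup of $\operatorname{GL}_n(K)$.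
\end{proposition}

\begin{proof}
By \eqref{eq:U}, $U\subseteq\ker\nu$, and for $w(a)>0$ the matrix $\operatorname{diag}(a,a^{-1},1,\dots,1)$ lies in $\ker\nu$ but not in $U$, since its determinant has value $0$ and $\mu=-w(a)$.

Let $h\in H\setminus U$. Permute rows and columns to bring an entry of minimal value to position $(1,1)$. Every other entry is an $O$-multiple of it, so row and column operations with coefficients in $O$ clear the first row and column. By induction $h=k_1qk_2$ with $k_1,k_2\in\operatorname{GL}_n(O)$ and $q=\operatorname{diag}(q_1,\dots,q_n)$. Then $q\in H\setminus U$, so by \eqref{eq:U} the values $w(q_i)$ are not all equal, say $w(q_i)\neq w(q_j)$. As $H\supseteq E_{ij}(O)$, Lemma~\ref{lem:expand} gives $H\supseteq E_{ij}(K)$. Conjugating by permutation matrices, which lie in $U$, we get all elementary matrices, so $H\supseteq\operatorname{SL}_n(K)$. Finally, if $g\in\ker\nu$, then $\det g=c^nu$ with $c\in K^*$, $u\in O^*$, and $g\in c\operatorname{diag}(u,1,\dots,1)\operatorname{SL}_n(K)\subseteq H$.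
\end{proof}

Rank one is needed here. If the value group is not archimedean, there is a valuation ring $O'$ with $O\subsetneq O'\subsetneq K$, and $K^*\operatorname{GL}_n(O')$ strictly contains $U$ but, by \eqref{eq:U} for $O'$, does not contain $\operatorname{SL}_n(K)$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Corollary~\ref{cor:algebraic} and Proposition~\ref{prop:split} there is a splitting valuation $w$ for $D$, and $D^*$ is dense in $\operatorname{GL}_n(K)$ by Lemma~\ref{lem:dense}. By Lemma~\ref{lem:descent} it suffices to find an open maximal subgroup $N$ of $\operatorname{GL}_n(K)$. If $\Gamma=n\Gamma$, take $N=U$. If $\Gamma\neq n\Gamma$, the nonzero finite cyclic group $\Gamma/n\Gamma$ (Lemma~\ref{lem:cyclic}) has a subgroup $\Delta$ of prime index. Then $N=\nu^{-1}(\Delta)$ has prime index, so it is maximal, and it is open because it contains $U$.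
\end{proof}

\begin{remark}\label{rem:G1}
The two cases match the role of $G_1(D)$. The restriction of $\nu$ to $D^*$ is $a\mapsto w(\operatorname{Nr}a)+n\Gamma$. It is onto, since each fiber of $\nu$ is open and so meets $D^*$, and it kills $F^*D'\supseteq\operatorname{Nr}(D^*)D'$. So $\Gamma/n\Gamma$ is a quotient of $G_1(D)$. If $G_1(D)=1$, every splitting valuation has $\Gamma=n\Gamma$, and $D^*\cap K^*\operatorname{GL}_n(O)$ is a maximal subgroup.
\end{remark}

\section{Non-normal maximal subgroups}\label{sec:thmB}

Theorem~\ref{thm:B} poses three new problems. When $\Gamma\neq n\Gamma$, Proposition~\ref{prop:U} shows that every maximal subgroup above $U$ contains $\operatorname{SL}_n(K)$ and is therefore normal, so $U$ must be replaced. The group $G$ need not be dense in $\operatorname{GL}_n(K)$, so we must understand its closure. And we must tell apart the subgroups that come from different valuations.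

\subsection*{An open subgroup with all determinants}
We want an open subgroup $V\supseteq K^*$ that has all determinants and is still bounded modulo scalars. It must contain an element whose determinant has value $\gamma$, a generator of $\Gamma/n\Gamma$; a single generator suffices because $\Gamma\subseteq\mathbb Q$. Let $w(\pi)=\gamma$. The matrix $\operatorname{diag}(\pi,1,\dots,1)$ is a bad choice, because it expands elementary matrices. A good choice is a matrix $t$ with $\det t=\pm\pi$ and $t^n=\pi$, which has finite order modulo scalars. It does not normalize $\operatorname{GL}_n(O)$, but it normalizes the intersection $P$ of the finitely many conjugates of $\operatorname{GL}_n(O)$ under its powers. For $n=2$,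
\[
t=\begin{pmatrix}0&1\\\pi&0\end{pmatrix},\qquad t^{-1}\begin{pmatrix}a&b\\c&d\end{pmatrix}t=\begin{pmatrix}d&\pi^{-1}c\\\pi b&a\end{pmatrix},
\]
so $P$ consists of the matrices in $\operatorname{GL}_2(O)$ with $c\in\pi O$, and $V=K^*P\cup K^*tP$.

\begin{lemma}\label{lem:V}
Let $K$ have a nontrivial valuation with $\Gamma\subseteq\mathbb Q$, and let $n\ge2$. There are an open subgroup $V\supseteq K^*$ of $\operatorname{GL}_n(K)$ and an element $x\in\operatorname{SL}_n(K)$ such that
\begin{enumerate}
\item[(i)] $\det V=K^*$;
\item[(ii)] $x\notin V$;
\item[(iii)] every subgroup of $\operatorname{GL}_n(K)$ that is normalized by $x$ and contains $V\cap\operatorname{SL}_n(K)$ contains $\operatorname{SL}_n(K)$.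
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $\gamma>0$ with $\Gamma=\mathbb Z\gamma+n\Gamma$ by Lemma~\ref{lem:cyclic}, and $\pi\in K^*$ with $w(\pi)=\gamma$. On the standard basis $\varepsilon_1,\dots,\varepsilon_n$ of $K^n$ define $t$ by $t\varepsilon_j=\varepsilon_{j-1}$ for $j>1$ and $t\varepsilon_1=\pi\varepsilon_n$. Then $t\in M_n(O)$, $\det t=\pm\pi$, and $t^n=\pi$, because $t^n$ takes each $\varepsilon_j$ once around the cycle. Put
\[
P=\bigcap_{i\in\mathbb Z}t^i\operatorname{GL}_n(O)t^{-i}=\bigcap_{0\le i<n}t^i\operatorname{GL}_n(O)t^{-i},\qquad V=\bigcup_{0\le i<n}K^*t^iP .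
\]
The first form of $P$ shows that $t$ normalizes $P$, the second that $P$ is an open subgroup of $\operatorname{GL}_n(O)$. Since $K^*$ is central and $t^n\in K^*$, the set $V$ is the subgroup $K^*\langle t\rangle P$, and it is open. Let
\[
x=\operatorname{diag}\big(\pi,\pi^2,\dots,\pi^{n-1},\pi^{-n(n-1)/2}\big)\in\operatorname{SL}_n(K).
\]

(i) Conjugation by $t$ permutes the entries of a diagonal matrix, so $P$ contains all diagonal matrices with entries in $O^*$. Given $a\in K^*$, write $w(a)=i\gamma+nw(c)$ with $i\in\mathbb Z$, $c\in K^*$. Then $a=c^n(\det t)^iu$ with $u\in O^*$, and $a=\det\big(c\,t^i\operatorname{diag}(u,1,\dots,1)\big)\in\det V$.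

(ii) Let $g=ct^ip\in V\cap\operatorname{SL}_n(K)$ with $c\in K^*$, $0\le i<n$, $p\in P$. Taking values of determinants gives $nw(c)+i\gamma=0$, so $w(c)>-\gamma$. As $t^ip\in M_n(O)$, we get $\mu(g)>-\gamma$. But $\mu(x)=-n(n-1)\gamma/2\le-\gamma$.

(iii) Let $H$ be such a subgroup and $i\neq j$. The map $y\mapsto E_{ij}(y)$ is continuous and $V$ is a neighborhood of $1$, so $E_{ij}(cO)\subseteq V\cap\operatorname{SL}_n(K)\subseteq H$ for some $c\neq0$. The diagonal entries of $x$ have pairwise distinct values, so $H\supseteq E_{ij}(K)$ by Lemma~\ref{lem:expand}.
\end{proof}

We do not need $V$ to be maximal. Properties (i) and (iii) say that $V$ and the single element $x$ generate the whole group, and this restores the use of Zorn's lemma.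

\subsection*{Closures of subnormal subgroups}
A subnormal subgroup is almost dense, simultaneously at several valuations. We need the cases $k=1$ and $k=2$ of the next lemma.

\begin{lemma}\label{lem:closure}
Let $n\ge2$ and let $w_1,\dots,w_k$, $K_1,\dots,K_k$ be as in Lemma~\ref{lem:dense}. If $S$ is a noncentral subnormal subgroup of $A^*$, its closure in $\Pi=\prod_j\operatorname{GL}_n(K_j)$ contains $\Sigma=\prod_j\operatorname{SL}_n(K_j)$.
\end{lemma}

\begin{proof}
We first note that, for subgroups $X\lhd Y$ of a topological group,
\begin{equation}\label{eq:normal}
\bar X\lhd\bar Y .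
\end{equation}
Indeed, conjugation by $y\in Y$ is a homeomorphism preserving $X$, so it preserves $\bar X$. The normalizer of $\bar X$ is the intersection over $z\in\bar X$ of the closed sets $\{g: gzg^{-1}\in\bar X,\ g^{-1}zg\in\bar X\}$; it is closed and contains $Y$, hence $\bar Y$.

Let $S=S_r\lhd\dots\lhd S_0=A^*$ and let $T_i$ be the closure of $S_i$ in $\Pi$. We show $T_i\supseteq\Sigma$ by induction. By Lemma~\ref{lem:dense}, $T_0=\Pi$. Suppose $T_i\supseteq\Sigma$. By \eqref{eq:normal}, $\Sigma$ normalizes $T_{i+1}$. Fix $j$. The projection of $T_{i+1}$ to the $j$-th factor is normalized by $\operatorname{SL}_n(K_j)$. It contains $S$, which is not contained in $K_j^*$ because $A\cap K_j=F$. The field $K_j$ is infinite, so the projection contains $\operatorname{SL}_n(K_j)$ by \cite[Theorem 4.9]{Artin}. To pass from the projection to the factor, take commutators. Let $a,s\in\operatorname{SL}_n(K_j)$, let $\tau\in T_{i+1}$ have $j$-th component $a$, and let $\sigma\in\Sigma$ have $j$-th component $s$ and all others equal to $1$. Then $[\tau,\sigma]\in T_{i+1}$ has $j$-th component $[a,s]$ and all others equal to $1$. Since $\operatorname{SL}_n(K_j)$ is perfect, $T_{i+1}$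 contains the $j$-th factor of $\Sigma$.
\end{proof}

\begin{remark}\label{rem:examples}
In the situation of Theorem~\ref{thm:B}, the normal subgroup $(A^*)'$ is noncentral. The commutator map is continuous and $A^*$ is dense in $\operatorname{GL}_n(K)$, so the closure of $(A^*)'$ contains all commutators of $\operatorname{GL}_n(K)$, hence $\operatorname{SL}_n(K)$, whereas the closure of $F^*$ consists of scalars. The kernel of $\operatorname{Nr}\colon A^*\to F^*$ is normal and contains $(A^*)'$. So $A^*$, $(A^*)'$ and the reduced-norm-one group are admissible choices of $G$.
\end{remark}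

\subsection*{Proof of Theorem~\ref{thm:B}}
Let $S\le G$ be a noncentral subnormal subgroup of $A^*$.

\emph{One subgroup for each splitting valuation.} Let $w$ be a splitting valuation with completion $K$, and let $\hat G$ be the closure of $G$ in $\operatorname{GL}_n(K)$. By Lemma~\ref{lem:closure}, $\hat G\supseteq\operatorname{SL}_n(K)$. Take $V$ and $x$ from Lemma~\ref{lem:V} and put $V_G=V\cap\hat G$, an open subgroup of $\hat G$ that contains $V\cap\operatorname{SL}_n(K)$.

We claim that $\langle V_G,x\rangle=\hat G$. By (iii) the left side contains $\operatorname{SL}_n(K)$. Given $g\in\hat G$, by (i) there is $v\in V$ with $\det v=\det g$. Then $s=v^{-1}g\in\operatorname{SL}_n(K)\subseteq\hat G$, so $v=gs^{-1}\in V_G$ and $g=vs\in\langle V_G,x\rangle$.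

By (ii), $x\notin V_G$. The union of a chain of subgroups that avoid $x$ avoids $x$, so by Zorn's lemma there is a subgroup $N$ of $\hat G$ that is maximal among those containing $V_G$ and not containing $x$. A strictly larger subgroup contains $V_G$ and $x$, so it is $\hat G$. Thus $N$ is an open maximal subgroup of $\hat G$, and $N\not\supseteq\operatorname{SL}_n(K)$ because $x\notin N$. By Lemma~\ref{lem:descent}, $M=N\cap G$ is a maximal subgroup of $G$ with closure $N$.

(a) We have $G\cap F^*\subseteq\hat G\cap K^*\subseteq V_G\subseteq N$.

(b) If $M\lhd G$, then $N\lhd\hat G$ by \eqref{eq:normal}. So $N$ is normalized by $x$, and (iii) gives $N\supseteq\operatorname{SL}_n(K)$, a contradiction.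

(c) If $M$ contained a noncentral subnormal subgroup of $A^*$, then $N=\bar M$ would contain $\operatorname{SL}_n(K)$ by Lemma~\ref{lem:closure}, a contradiction.

\emph{Different valuations give different classes.} Let $w_1,w_2$ be inequivalent splitting valuations, and let $K_j,\hat G_j,N_j,M_j=N_j\cap G$ be as above for $j=1,2$. The idea is that $M_2$ is cut out by a condition at $w_2$ alone, so it is large at $w_1$, whereas $M_1$ and its conjugates are not. Suppose $M_2=gM_1g^{-1}$ with $g\in G$. The group $N_1'=gN_1g^{-1}$ is open in $\hat G_1$, satisfies $N_1'\cap G=M_2$, and does not contain the normal subgroup $\operatorname{SL}_n(K_1)$. Choose $s\in\operatorname{SL}_n(K_1)\setminus N_1'$. By Lemma~\ref{lem:closure} the point $(s,1)$ lies in the closure of the diagonal image of $G$ in $\hat G_1\times\hat G_2$. Its open neighborhood $sN_1'\times N_2$ therefore contains the image of some $y\in G$. Then $y\in N_2\cap G=M_2\subseteq N_1'$, while $y\in sN_1'$, a coset disjoint from $N_1'$. This contradiction shows that $M_1$ and $M_2$ are not conjugate in $G$. By Proposition~\ref{prop:split} there are infinitely many pairwise inequivalent splitting valuations, hence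 infinitely many conjugacy classes. \qed

\begin{remark}
None of the hypotheses of Theorem~\ref{thm:B} can simply be dropped. If $F$ is finite, $A^*$ has only finitely many subgroups. In $\mathbb H^*$, the subgroup $\mathbb R_{>0}$ is normal but central, and $\mathbb C^*$ is noncentral; both are divisible abelian groups and have no maximal subgroup by Example~\ref{ex:abelian}. The case $A=F=\mathbb C$ shows the same for $n=1$.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
If $A=F$, apply Example~\ref{ex:abelian} to $F^*$. Let $A\neq F$, so that $A$ has degree $n\ge2$. If $F$ is not algebraic over a finite field, Theorem~\ref{thm:B} with $G=A^*$ gives a non-normal maximal subgroup. Otherwise $A^*\cong\operatorname{GL}_n(F)$ by Corollary~\ref{cor:algebraic}, and the stabilizer of a line is a non-normal maximal subgroup by Example~\ref{ex:matrices}.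
\end{proof}

\begin{thebibliography}{9}

\bibitem{Artin}
Artin, \emph{Geometric Algebra}.

\bibitem{EGA}
\emph{EGA II}.

\bibitem{problem}
\emph{Irreducible Subgroups Of D\textasciicircum{} And Non-Triviality Of The Functor $G1(D)$},
\texttt{http://www.tmu.ac.ir/salg20/talks/Motiee.pdf}.

\bibitem{Stacks}
\emph{Stacks Project}.

\end{thebibliography}
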